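
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Trees are not the largest obstructions\\ for gate matrix layout}


\begin{abstract}
For each $k\ge 1$ the graphs with a gate matrix layout of cost at most $k$, equivalently the graphs of pathwidth at most $k-1$, form a minor-closed class with a finite set of minimal excluded minors, called its basis. It has been conjectured that the trees are the largest elements in each basis. We show that every basis contains a tree and that all trees in the $k$-th basis have exactly $t_k=(5\cdot 3^{k-1}-1)/2$ vertices. However, for every $k\ge 8$ some element of the basis has more vertices, and more edges, than every tree in it. The maximum number of vertices of a basis element exceeds $t_k$ by a factor that grows exponentially in $k$. The proof constructs a graph of pathwidth at least $k$ from smaller obstructions attached to a clique on six vertices. It then shows that contracting any edge that meets one of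 these smaller obstructions makes the pathwidth drop below $k$.
\end{abstract}

\section{The question and the answer}

\subsection{Layouts, bases, and the conjecture}

All graphs are finite and simple. A \emph{gate matrix layout} of a graph $G$ is a linear ordering of its edges. The edges are thought of as the columns (gates) of a matrix and the vertices as its rows (nets). Given an ordering, the \emph{span} of a non-isolated vertex $v$ is the interval of positions from the first to the last edge incident with $v$; isolated vertices have empty span. The \emph{cost} of the ordering is the maximum, over all positions, of the number of spans containing that position, and an edgeless graph has cost $0$. The cost is thus the number of tracks needed to realize all the nets if nets whose spans are disjoint may share a track.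

For $k\ge1$ let $k$-GML be the class of graphs that have an ordering of cost at most $k$. This class is known to be closed under taking minors, so by the Robertson--Seymour theorem it is characterized by a finite \emph{basis}: the set of minor-minimal graphs not in $k$-GML. Let $s_k$ be the maximum number of vertices of an element of the basis for $k$-GML. The basis for $k=3$ is known to have exactly $110$ elements, some of which are trees. In \cite{source} the authors write: ``We conjecture that the trees are the largest elements in each basis.''

The source does not say how size is measured. We measure it by the number of vertices and read the conjecture as follows: for every $k\ge1$,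
\begin{enumerate}
\item[(i)] the basis for $k$-GML contains at least one tree; and
\item[(ii)] the maximum number of vertices among all elements of the basis is attained by a tree.
\end{enumerate}

The guess is natural. As recalled in Section~\ref{sec:pw}, $G$ lies in $k$-GML if and only if its pathwidth is at most $k-1$. A tree is as sparse as a connected graph can be, so one might expect it to need the most vertices to force large pathwidth; each additional unit of pathwidth costs a tree a factor of about three. The first cases agree with this. For $k=1$ the basis is $\{K_2\}$. For $k=2$ it consists of the triangle and trees: three pairwise intersecting intervals have a common point, so $K_3$ has pathwidth $2$, while its proper minors have pathwidth at most $1$. Any other basis element has no $K_3$ minor, hence is a forest. It is connected, so it is a tree, and by Theorem~\ref{thm:trees} below it has seven vertices.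

\subsection{Results}

Put
\[
t_k=\frac{5\cdot 3^{k-1}-1}{2},\qquad\text{so that } t_1=2 \text{ and } t_k=3t_{k-1}+1 \text{ for } k\ge2.
\]

\begin{theorem}\label{thm:trees}
For every $k\ge1$ the basis for $k$-GML contains a tree, and every tree in it has exactly $t_k$ vertices.
\end{theorem}

\begin{theorem}\label{thm:rec}
For every $k\ge 7$, \quad $s_k\ \ge\ 8s_{k-2}+8s_{k-4}+12s_{k-6}$.
\end{theorem}

\begin{theorem}\label{thm:disproof}
For every $k\ge8$,
\[
s_k\ \ge\ t_k+\frac{15\cdot 3^{k-7}-27}{2}\ >\ t_k .
\]
Hence for every $k\ge 8$ some element of the basis for $k$-GML has strictly more vertices, and strictly more edges, than every tree in that basis.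
\end{theorem}

\begin{theorem}\label{thm:gap}
Let $\lambda>0$ satisfy $\lambda^6=8\lambda^4+8\lambda^2+12$. Then $\lambda>3.005$, and there is $c>0$ with $s_k\ge c\lambda^k$ for all $k\ge1$. Hence $s_k/t_k\to\infty$ exponentially fast.
\end{theorem}

So part (i) of the conjecture is true, and part (ii) is false for every $k\ge8$. We do not decide (ii) for $4\le k\le 7$. For $k=3$ it is a question about the known list of obstructions, and nothing below uses that list.

\subsection{Where the gain comes from}

Two steps of $t_m=3t_{m-1}+1$ give $t_m=9t_{m-2}+4$ for $m\ge 3$. Applying this to $t_k$, then to one of the nine copies of $t_{k-2}$, then to one of the nine copies of $t_{k-4}$, we get, for $k\ge7$,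
\begin{equation}\label{eq:unroll}
t_k=8t_{k-2}+t_{k-2}+4=8t_{k-2}+8t_{k-4}+t_{k-4}+8=8t_{k-2}+8t_{k-4}+9t_{k-6}+12 .
\end{equation}
Theorem~\ref{thm:rec} replaces the $9$ by $12$, and this wins as soon as the additive constant is outweighed.

We attach smaller obstructions (\emph{gadgets}) to a small clique of \emph{hubs}, and we regard a path decomposition of width below $k$ as a linear arrangement of the gadgets. Section~\ref{sec:hub} develops this point of view, and Section~\ref{sec:triangle} carries it out on the smallest instructive example, three hubs with nine gadgets, which only reproduces the factor $9$ of the trees. The gain appears with six hubs. After two rounds of eight gadgets each, one pair of hubs is forced to be used at the left end of the arrangement and another pair at the right end. A gadget joined to one hub of each pair then presents a different face to each side.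

\section{Layouts and path decompositions}\label{sec:pw}

A \emph{path decomposition} of $G$ is a sequence of vertex sets (\emph{bags}) such that every vertex lies in a nonempty interval of consecutive bags and every edge is contained in some bag. Its width is the maximum bag size minus $1$, and the \emph{pathwidth} $\mathrm{pw}(G)$ is the minimum width. We recall some standard facts.

\begin{itemize}
\item Pathwidth does not increase under taking minors. Deleting vertices or edges is harmless; to contract $uv$, replace $u$ and $v$ by the new vertex in every bag.
\item $\mathrm{pw}(G)$ is the maximum of the pathwidths of the components of $G$.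
\item $\mathrm{pw}(G)\le \mathrm{pw}(G-v)+1$: add $v$ to all bags.
\item In a path decomposition, the indices of the bags that meet a given connected subgraph form an interval.
\item If $X\subseteq G$ and $\mathrm{pw}(X)\ge m$, then every path decomposition of $G$ has a bag containing at least $m+1$ vertices of $X$ (restrict the decomposition to $X$).
\end{itemize}
A \emph{model} of $M$ in $G$ consists of disjoint connected \emph{branch sets} in $G$, one for each vertex of $M$, such that adjacent vertices of $M$ have branch sets joined by an edge. The graph $M$ is a minor of $G$ exactly if it has a model in $G$.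

\begin{proposition}\label{prop:gmlpw}
For $k\ge1$, a graph $G$ is in $k$-GML if and only if $\mathrm{pw}(G)\le k-1$.
\end{proposition}

\begin{proof}
Given an ordering of cost at most $k$, let the $i$-th bag be the set of vertices whose span contains position $i$, and append a bag $\{v\}$ for each isolated vertex $v$. The bags containing a non-isolated vertex are indexed by its span, the ends of the $i$-th edge lie in bag $i$, and all bags have size at most $k$.

Conversely, suppose there is a path decomposition with bags of size at most $k$. Assign each edge to a bag containing it, and order the edges by the indices of their bags, with ties broken arbitrarily. If the span of $v$ contains position $i$, then $v$ is an end of an edge at a position at most $i$ and of an edge at a position at least $i$. So $v$ lies in a bag of index at most, and in a bag of index at least, that of the bag of the $i$-th edge, and hence $v$ lies in that bag. Therefore at most $k$ spans contain position $i$.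
\end{proof}

Thus the basis for $m$-GML is the set of minor-minimal graphs of pathwidth at least $m$. Let $X$ be one of its elements, $m\ge1$. Then $X$ is connected and has at least two vertices, every proper minor of $X$ has pathwidth at most $m-1$, and $\mathrm{pw}(X)=m$, because $\mathrm{pw}(X)\le \mathrm{pw}(X-v)+1\le m$ for any vertex $v$ of $X$.

\section{Trees in the basis}

The following well-known lemma explains the factor three.

\begin{lemma}\label{lem:tree}
Let $T$ be a tree and $k\ge1$. Then $\mathrm{pw}(T)\ge k+1$ if and only if there is a vertex $v$ such that at least three components of $T-v$ have pathwidth at least $k$.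
\end{lemma}

\begin{proof}
\emph{If.} Let $C_1,C_2,C_3$ be three such components, and suppose there is a path decomposition of $T$ with bags of size at most $k+1$. Each $C_i$ has a bag containing at least $k+1$ of its vertices, and this bag is therefore contained in $C_i$. The three bags are distinct, and we may assume that the bag of $C_2$ is between the other two. The subgraph induced by $C_1\cup\{v\}\cup C_3$ is connected and meets the outer two bags, so it meets the middle bag, which is contained in $C_2$. This is a contradiction.

\emph{Only if.} For a vertex $v$, call a component of $T-v$ \emph{heavy} if its pathwidth is at least $k$. Assume that each $T-v$ has at most two heavy components; we construct a decomposition of width at most $k$. It suffices to find a path $P=v_1\dots v_s$ in $T$ such that every component of $T-P$ has pathwidth at most $k-1$. Indeed, for each $i$ take path decompositions of width at most $k-1$ of the components of $T-P$ attached to $v_i$, concatenate them, and add $v_i$ to every bag (take the single bag $\{v_i\}$ if there are no such components). Concatenate the results for $i=1,\dots,s$, inserting the bag $\{v_i,v_{i+1}\}$ between consecutive ones. All bags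 have size at most $k+1$.

If some $T-v$ has no heavy component, take $P=\{v\}$. Otherwise map every vertex $v$ to its neighbor in some heavy component of $T-v$. Since $T$ has more vertices than edges, some edge is used in both directions. Call an edge $vx$ \emph{biheavy} if the component of $T-v$ containing $x$ and the component of $T-x$ containing $v$ are both heavy. We have just shown that biheavy edges exist. By assumption each vertex is incident with at most two of them. Moreover, every edge on the path between two biheavy edges is biheavy: each of its two relevant components contains a heavy component belonging to one of the two given edges. So the biheavy edges form a connected subgraph of maximum degree at most two, that is, a path $P$.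

Let $C$ be a component of $T-P$, attached to $v\in P$ through $w\in C$, and suppose that $\mathrm{pw}(C)\ge k$. Then $C$ is a heavy component of $T-v$. Let $vx$ be a biheavy edge at $v$. The component of $T-w$ containing $v$ contains the component of $T-v$ containing $x$, so it is heavy as well. Hence $vw$ is biheavy, contradicting $w\notin P$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:trees}]
By Lemma~\ref{lem:tree} and induction, there are trees of arbitrarily large pathwidth: start with $K_2$, and in each step join a new vertex to three copies of the previous tree. A tree of pathwidth at least $k$ has a minor in the basis for $k$-GML. This minor is acyclic and connected, hence a tree.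

We prove the size statement by induction on $k$. For $k=1$ the basis is $\{K_2\}$ and $t_1=2$. Let $k\ge2$ and let $T$ be a tree in the basis for $k$-GML. By Lemma~\ref{lem:tree}, applied with $k-1$, there are a vertex $v$ and components $C_1,C_2,C_3$ of $T-v$ of pathwidth at least $k-1$. Each $C_i$ has a minor $M_i$ in the basis for $(k-1)$-GML. It is a tree, and by induction it has $t_{k-1}$ vertices. Take a model of $M_i$ in $C_i$ and absorb unused vertices into adjacent branch sets until the branch sets partition $C_i$. Contracting each branch set to a vertex turns $C_i$ into a tree on $t_{k-1}$ vertices that contains $M_i$ as a spanning tree, that is, into $M_i$ itself. So $T$ has as a minor a tree $T'$ obtained from $M_1,M_2,M_3$ and $v$ by joining $v$ to one vertex of each $M_i$. By Lemma~\ref{lem:tree}, $\mathrm{pw}(T')\ge k$, so $T=T'$ by minimality. Hence $T$ has $3t_{k-1}+1=t_k$ vertices.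
\end{proof}

In particular, $s_m\ge t_m$ for all $m\ge1$.

\section{Hub graphs}\label{sec:hub}

\subsection{Definition}

In the tree $T'$ above, one vertex $v$ holds three obstructions together. We now allow several such vertices, and obstructions of several different pathwidths.

\begin{definition}
Fix $k\ge2$. A \emph{hub graph} $G$ is given by a finite set $H$ of \emph{hubs} with $|H|\le k$ and a finite set of \emph{gadgets}, where each gadget $X$ has a \emph{level} $\ell(X)\in\{0,1,\dots,k-2\}$ and a nonempty set $W(X)\subseteq H$. For each level $\ell$ fix an element of the basis for $(k-\ell-1)$-GML with $s_{k-\ell-1}$ vertices, and fix a vertex of it as its root. The graph $G$ consists of a clique on $H$ and, for each gadget $X$ of level $\ell$, a separate copy of that rooted graph, again denoted by $X$; its root $p_X$ is joined to all hubs in $W(X)$. There are no other edges.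
\end{definition}

By Section~\ref{sec:pw}, every gadget $X$ is connected, has $s_{k-\ell(X)-1}\ge2$ vertices and satisfies $\mathrm{pw}(X)=k-\ell(X)-1$; all its proper minors have pathwidth at most $k-\ell(X)-2$. The level has the following meaning. In a path decomposition with bags of size at most $k$, some bag contains at least $k-\ell(X)$ vertices of $X$, so this bag has room for at most $\ell(X)$ other vertices. Gadgets of level $0$ have the largest pathwidth and leave no room at all.

Let $\sigma$ be a permutation of the hubs and of the gadgets such that $\ell(\sigma(X))=\ell(X)$ and $W(\sigma(X))=\sigma(W(X))$ for every gadget $X$. Since all gadgets of one level are copies of the same rooted graph, $\sigma$ extends to an automorphism of $G$.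

The plan is to find a hub graph with $\mathrm{pw}(G)\ge k$ in which no gadget vertex can be spared. This is enough for a lower bound on $s_k$:

\begin{lemma}\label{lem:extract}
Let $G$ be a hub graph with $\mathrm{pw}(G)\ge k$ such that $\mathrm{pw}(G/e)\le k-1$ for every edge $e$ of $G$ with at least one end in a gadget. Then $s_k\ge\sum_X|X|$, where the sum is over all gadgets.
\end{lemma}

\begin{proof}
Since $\mathrm{pw}(G)\ge k$, the graph $G$ has a minor $M$ in the basis for $k$-GML. Fix a model of $M$ in $G$, and let $v$ be a vertex of a gadget $X$.

If $v$ is in no branch set, then $M$ is a minor of $G-v$. Choose a neighbor $v'$ of $v$ in $X$; it exists because $X$ is connected and $|X|\ge2$. Then $G-v$ is a subgraph of $G/vv'$, so $\mathrm{pw}(M)\le k-1$, a contradiction. If $v$ is in a branch set with at least two vertices, then this connected set spans an edge $e$ at $v$, so $M$ is a minor of $G/e$ and again $\mathrm{pw}(M)\le k-1$. Hence every gadget vertex forms a branch set by itself, and $M$ has at least $\sum_X|X|$ vertices.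
\end{proof}

Nothing is claimed about the hubs: in the model of $M$ they may be merged or unused. Only the gadget vertices are counted.

\subsection{Lower bounds: the crossing lemma}

For a set $S$ of gadgets let $r(S)$ be the maximum number of gadgets in $S$ to which one can assign pairwise distinct hubs $h_Y\in W(Y)$. We say that the gadgets in question are \emph{represented} by these hubs, or \emph{represent} them.

Suppose that $G$ has a path decomposition $(B_i)$ with $|B_i|\le k$ for all $i$. For each gadget $X$ choose an index $\tau(X)$ such that $B_{\tau(X)}$ contains at least $k-\ell(X)$ vertices of $X$. Order the gadgets linearly by $\tau$, with ties broken arbitrarily. Write ${<}X$ and ${>}X$ for the sets of gadgets before and after $X$. Gadgets before $X$ are connected through the hubs to gadgets after $X$, and disjoint connections must occupy different places among the at most $\ell(X)$ free ones in $B_{\tau(X)}$.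

\begin{lemma}\label{lem:cross}
For every gadget $X$, \quad $\min\bigl(r({<}X),\,r({>}X)\bigr)\le\ell(X)$.
\end{lemma}

\begin{proof}
Suppose that both numbers are at least $m=\ell(X)+1$. Choose $m$ gadgets before $X$ represented by a set $P$ of $m$ distinct hubs, and $m$ gadgets after $X$ represented by a set $Q$ of $m$ distinct hubs. Let $\pi:P\to Q$ be a bijection that is the identity on $P\cap Q$. Then the sets $\{h,\pi(h)\}$ with $h\in P$ are pairwise disjoint. If $Y$ is the chosen gadget before $X$ represented by $h$, and $Z$ is the one after $X$ represented by $\pi(h)$, then $Y\cup\{h,\pi(h)\}\cup Z$ induces a connected subgraph, because the hubs form a clique. It meets $B_{\tau(Y)}$ and $B_{\tau(Z)}$, and $\tau(Y)\le\tau(X)\le\tau(Z)$, so it meets $B_{\tau(X)}$. These $m$ subgraphs are pairwise disjoint and disjoint from $X$. Hence $|B_{\tau(X)}|\ge k-\ell(X)+m=k+1$, a contradiction.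
\end{proof}

Call $X$ \emph{left} if $r({<}X)\le\ell(X)$. By Lemma~\ref{lem:cross}, every gadget that is not left satisfies $r({>}X)\le\ell(X)$. For each level $\ell$ let $P_\ell$ be the set of left gadgets of level $\ell$ and $Q_\ell$ the set of the other gadgets of level $\ell$. Let $x_\ell$ be the last element of $P_\ell$ and $y_\ell$ the first element of $Q_\ell$, when they exist. We write $P_\ell-x_\ell$ for $P_\ell\setminus\{x_\ell\}$ and $Q_\ell-y_\ell$ for $Q_\ell\setminus\{y_\ell\}$; these sets are empty if $P_\ell$, respectively $Q_\ell$, is empty. All of $P_\ell-x_\ell$ precedes $x_\ell$, and all of $Q_\ell-y_\ell$ follows $y_\ell$, so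
\begin{equation}\label{eq:PQ}
r(P_\ell-x_\ell)\le r({<}x_\ell)\le\ell,\qquad r(Q_\ell-y_\ell)\le r({>}y_\ell)\le\ell ,
\end{equation}
whenever $x_\ell$, respectively $y_\ell$, exists.

\subsection{Upper bounds: half-layouts}

We now build decompositions of $G/e$ for an edge $e$ that meets a gadget $X$. First we see what $G/e$ is. If both ends of $e$ are in $X$, put $X^*=X/e$. If $e=p_Xh$ with $h\in W(X)$, put $X^*=X-p_X$ and call the contracted vertex $h$; the other hubs adjacent to $p_X$ were adjacent to $h$ already. In both cases $G/e$ consists of $G-X$ and $X^*$, and all edges between them join $X^*$ to hubs in $W(X)$. Since $X^*$ is a proper minor of $X$, it has a path decomposition with bags $\beta^*$ of size at most $k-\ell(X)-1$. So $X^*$ leaves one more free place than $X$.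

For each gadget $Y$, take an optimal path decomposition of $Y-p_Y$ and add $p_Y$ to every bag. This gives the \emph{standard decomposition} of $Y$. Its bags $\beta$ have size at most $k-\ell(Y)$, and all of them contain $p_Y$.

We grow a set $Z$ of \emph{open} hubs from both ends of the decomposition toward the middle, where all hubs are open. The rules below record where a gadget, or $X^*$, can be inserted without creating a bag of size more than $k$. They depend on $X$ but not on the choice of $e$.

\begin{definition}
Let $X$ be a gadget. A \emph{half-layout} is a chain $\emptyset=Z_0\subset Z_1\subset\dots\subset Z_n=H$ in which each step $Z\to Z\cup\{h\}$ adds (\emph{opens}) one hub, together with a choice of gadgets, and possibly $X^*$, placed at sets of the chain or on steps of the chain (at most one gadget per step), subject to the following rules.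
\begin{enumerate}
\item[(a)] A gadget $Y$ may be placed at $Z$ if $W(Y)\subseteq Z$ and $|Z|\le\ell(Y)$.
\item[(b)] A gadget $Y$ may be placed on the step $Z\to Z\cup\{h\}$ if $W(Y)\setminus Z=\{h\}$ and $|Z|\le\ell(Y)$.
\item[(c)] $X^*$ may be placed at $Z$ if $W(X)\subseteq Z$ and $|Z|\le\ell(X)+1$; it may not be placed on a step.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:layout}
Let $X$ be a gadget of a hub graph $G$. Suppose there are two half-layouts, a left one and a right one, such that altogether each gadget other than $X$ is placed exactly once, $X^*$ is placed exactly once, and $X$ is not placed. Then $\mathrm{pw}(G/e)\le k-1$ for every edge $e$ of $G$ with at least one end in $X$. Likewise, if altogether every gadget is placed exactly once and rule \textup{(c)} is not used, then $\mathrm{pw}(G)\le k-1$.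
\end{lemma}

\begin{proof}
A half-layout yields a sequence of bags as follows. Go through the chain. For each gadget $Y$ placed at $Z$, output the sets $Z\cup\beta$ for the bags $\beta$ of the standard decomposition of $Y$. If $X^*$ is placed at $Z$, output the sets $Z\cup\beta^*$. For a step $Z\to Z\cup\{h\}$ with a gadget $Y$ on it, output all sets $Z\cup\beta$ and then $Z\cup\{p_Y,h\}$. After each step output $Z\cup\{h\}$.

The bags $Z\cup\beta$ have size at most $\ell(Y)+(k-\ell(Y))=k$, and the bags $Z\cup\beta^*$ have size at most $(\ell(X)+1)+(k-\ell(X)-1)=k$. Next, $|Z\cup\{p_Y,h\}|\le\ell(Y)+2\le k$, because levels are at most $k-2$. The remaining bags are subsets of $H$, and $|H|\le k$.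

Take the sequence of the left half-layout, then the bag $H$, then the reverse of the sequence of the right half-layout. In each half, a hub stays in all bags once it has appeared, so each hub occupies an interval around the central bag. The edges between hubs lie in the bag $H$. Each placed gadget and $X^*$ occupy an interval of bags in which their own decomposition appears; under rule (b) the extra bag $Z\cup\{p_Y,h\}$ extends the interval of $p_Y$ by one, because the last bag $\beta$ contains $p_Y$. The edges from $p_Y$ to hubs are covered because $W(Y)\subseteq Z$ under (a), and by the bag $Z\cup\{p_Y,h\}$ under (b). The edges from $X^*$ to hubs are covered because $W(X)\subseteq Z$ under (c). So this is a path decomposition of $G/e$, or of $G$ in the second statement, with bags of size at most $k$.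
\end{proof}

\paragraph{Notation for half-layouts.} We write the chain as a sequence of words listing the open hubs. Gadgets placed at a set $Z$ follow it in brackets. A gadget placed on a step is written above the arrow; a plain arrow $\to$ opens one hub with no gadget on the step. The symbol $\Rightarrow H$ means that the remaining hubs are opened one at a time, in any order, with nothing placed. To check such a chain, compare the number of letters of each word with the levels of the gadgets in the bracket after it and on the arrow leaving it, and check that the hubs of these gadgets are present, except for the one hub opened by a step.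

\section{The smallest example: nine gadgets on a triangle}\label{sec:triangle}

With one hub and three gadgets of level $0$, Lemma~\ref{lem:cross} applied to the middle gadget gives $\min(1,1)\le0$, which is absurd. This is the argument for the ``if'' part of Lemma~\ref{lem:tree} again. The first example that shows both halves of the method has three hubs.

\begin{example}\label{ex:triangle}
Let $k\ge3$ and $H=\{a,b,c\}$. Take nine gadgets of level $1$: $A^1,A^2,A^3$ with $W=\{a\}$; $B^1,B^2,B^3$ with $W=\{b\}$; and $C^1,C^2,C^3$ with $W=\{c\}$. For $k=3$ the gadgets are copies of $K_2$, and $G$ is a triangle with three legs of length two at each vertex.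

\emph{Lower bound.} Suppose $\mathrm{pw}(G)\le k-1$ and order the gadgets as in Section~\ref{sec:hub}. By \eqref{eq:PQ}, $r(P_1-x_1)\le1$, so all members of $P_1-x_1$ have the same hub and $|P_1-x_1|\le3$. Likewise $|Q_1-y_1|\le3$. So there are at most $4+4=8$ gadgets, a contradiction.

\emph{Upper bound.} By symmetry let $X=A^1$. The half-layouts
\[
\emptyset\xrightarrow{B^1}b\,[B^2,B^3]\xrightarrow{A^2}ba\,[X^*]\Rightarrow H,
\qquad
\emptyset\xrightarrow{C^1}c\,[C^2,C^3]\xrightarrow{A^3}ca\Rightarrow H
\]
satisfy the rules: level-$1$ gadgets are placed at, or on steps leaving, sets of size at most $1$, and $X^*$ is placed at a set of size $2=\ell(X)+1$. By Lemma~\ref{lem:layout}, $\mathrm{pw}(G/e)\le k-1$ for every edge $e$ that meets $X$. Lemma~\ref{lem:extract} now gives $s_k\ge9s_{k-2}$.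
\end{example}

By itself this bound does not beat the trees, since $t_k=9t_{k-2}+4$. But the example suggests how to go on. Remove $B^3$. The remaining eight gadgets fit into an arrangement, but only just: up to symmetry, three $A$'s and a $B$ at the left end, and a $B$ and three $C$'s at the right end. So the hubs $a,b$ are in use at the left and $b,c$ at the right, and we can try to replace the ninth gadget by a family of gadgets of smaller pathwidth that does not fit between these two ends. A level-$3$ gadget in the middle has three free places, two of which are already taken by the connections through the hubs used at the ends. It can afford just one more, and so we are back in the situation of the example, with new hubs. Removing one gadget at this level too, we reach a stage at which two hubs of type $a$ are used only at the left and two of type $c$ only at the right. There it becomes profitable to join each gadget to one hub of each type.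

\section{Twenty-eight gadgets on six hubs}\label{sec:construction}

Let $k\ge7$. Let $H=\{a_1,a_2,b_1,b_2,c_1,c_2\}$, and let $G$ be the hub graph with the following $28$ gadgets.

\begin{center}
\begin{tabular}{c|l|c}
level & gadgets, with their sets $W$ & number\\ \hline
$1$ & $A^1,A^2,A^3:\{a_1\}$;\quad $B^1,B^2:\{b_1\}$;\quad $C^1,C^2,C^3:\{c_1\}$ & $8$\\[2pt]
$3$ & $D^1,D^2:\{a_2\}$, $D^3:\{a_1,a_2\}$;\quad $F^1,F^2:\{b_2\}$;\quad $E^1,E^2:\{c_2\}$, $E^3:\{c_1,c_2\}$ & $8$\\[2pt]
$5$ & $M_{ij}^s:\{a_i,c_j\}$ for $i,j\in\{1,2\}$ and $s\in\{1,2,3\}$ & $12$
\end{tabular}
\end{center}

Levels must be at most $k-2$, so the gadgets of level $5$ require $k\ge7$; then also $|H|=6\le k$. The total number of gadget vertices is $8s_{k-2}+8s_{k-4}+12s_{k-6}$. Exchanging the letters $a$ and $c$ is a symmetry of $G$, under which $A\leftrightarrow C$, $D\leftrightarrow E$ and $M_{ij}^s\leftrightarrow M_{ji}^s$, while $B$ and $F$ are fixed.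

By Lemma~\ref{lem:extract}, Theorem~\ref{thm:rec} follows from the next two propositions.

\begin{proposition}\label{prop:lower}
$\mathrm{pw}(G)\ge k$.
\end{proposition}

\begin{proposition}\label{prop:upper}
$\mathrm{pw}(G/e)\le k-1$ for every edge $e$ of $G$ with at least one end in a gadget.
\end{proposition}

\section{The lower bound: the order is forced}\label{sec:lower}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Suppose that $G$ has a path decomposition with bags of size at most $k$. Order the gadgets and define $P_\ell,Q_\ell,x_\ell,y_\ell$ as in Section~\ref{sec:hub}. Working from the ends inward, we show that the order must look as in Figure~\ref{fig:order}, and then that twelve gadgets of level $5$ do not fit in the middle.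

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm,every node/.style={font=\small}]
\node[draw] at (0,0) {$A\,A\,A$};
\node[draw] at (1.2,0) {$x_1$};
\node[draw] at (2.4,0) {$D\,D\,D$};
\node[draw] at (3.6,0) {$x_3$};
\node[draw] at (5.6,0) {twelve $M$'s};
\node[draw] at (7.6,0) {$y_3$};
\node[draw] at (8.8,0) {$E\,E\,E$};
\node[draw] at (10,0) {$y_1$};
\node[draw] at (11.2,0) {$C\,C\,C$};
\draw (-0.5,-0.5) -- (3.9,-0.5) node[midway,below] {represent $a_1,b_1,a_2,b_2$};
\draw (7.3,-0.5) -- (11.7,-0.5) node[midway,below] {represent $b_2,c_2,b_1,c_1$};
\end{tikzpicture}
\caption{The order forced on the gadgets by a path decomposition with bags of size at most $k$, up to the symmetry $a\leftrightarrow c$. Here $\{x_1,y_1\}=\{B^1,B^2\}$ and $\{x_3,y_3\}=\{F^1,F^2\}$. The gadgets at each end represent four hubs, while the gadgets before a left gadget of level $5$, or after any other gadget of level $5$, can represent at most five.}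
\label{fig:order}
\end{figure}

\emph{Level 1.} By \eqref{eq:PQ}, all members of $P_1-x_1$ have the same set $W$, and so do all members of $Q_1-y_1$. The three classes of level-$1$ gadgets with equal $W$ have sizes $3,2,3$, so $|P_1|\le4$ and $|Q_1|\le4$. As $|P_1|+|Q_1|=8$, equality holds in both. Hence one of the sets $P_1-x_1$, $Q_1-y_1$ is $\{A^1,A^2,A^3\}$, the other is $\{C^1,C^2,C^3\}$, and $\{x_1,y_1\}=\{B^1,B^2\}$. By the symmetry $a\leftrightarrow c$ we may assume that $P_1-x_1=\{A^1,A^2,A^3\}$.

The $A$'s precede $x_1$. Every gadget other than the $A$'s has a hub different from $a_1$ in its set $W$. If such a gadget preceded $x_1$, then together with $A^1$ it would give $r({<}x_1)\ge2$, contrary to $x_1\in P_1$. So the gadgets before $x_1$ are exactly the $A$'s, and in the same way the gadgets after $y_1$ are exactly the $C$'s. In particular, all gadgets of levels $3$ and $5$ lie between $x_1$ and $y_1$.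

\emph{Level 3.} Let $X\in P_3$. The gadgets $A^1$ and $x_1$ precede $X$ and can represent $a_1$ and $b_1$. Since $r({<}X)\le3$,
\begin{equation}\label{eq:three}
\text{no two further gadgets before $X$ have distinct representatives outside $\{a_1,b_1\}$.}
\end{equation}
The sets $W\setminus\{a_1,b_1\}$ of the level-$3$ gadgets are
\[
D^1,D^2,D^3:\{a_2\};\qquad F^1,F^2:\{b_2\};\qquad E^1,E^2:\{c_2\};\qquad E^3:\{c_1,c_2\}.
\]
If $P_3$ is nonempty, apply \eqref{eq:three} with $X=x_3$: any two members of $P_3-x_3$ must have the same singleton in this list. Hence $|P_3-x_3|\le3$, with equality only if $P_3-x_3=\{D^1,D^2,D^3\}$. On the other side, each $X\in Q_3$ satisfies $r({>}X)\le3$ and is followed by $y_1$ and $C^1$, which can represent $b_1$ and $c_1$. The sets $W\setminus\{b_1,c_1\}$ are $\{c_2\}$ for the three $E$'s, $\{b_2\}$ for $F^1,F^2$, $\{a_2\}$ for $D^1,D^2$, and $\{a_1,a_2\}$ for $D^3$. So $|Q_3-y_3|\le3$, with equality only if $Q_3-y_3=\{E^1,E^2,E^3\}$. As $|P_3|+|Q_3|=8$, both equalities hold, and $\{x_3,y_3\}=\{F^1,F^2\}$.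

The $D$'s lie between $x_1$ and $x_3$, and the $E$'s between $y_3$ and $y_1$. The gadget $y_3$ has $b_2$ in its set $W$, and every $M_{ij}^s$ has $c_j$. If one of these gadgets preceded $x_3$, then together with $D^1$, which can represent $a_2$, it would contradict \eqref{eq:three} for $X=x_3$. So $y_3$ and all level-$5$ gadgets come after $x_3$. Symmetrically, since $M_{ij}^s$ has $a_i$ and $E^1$ can represent $c_2$, all level-$5$ gadgets come before $y_3$. This gives the order in Figure~\ref{fig:order}.

\emph{Level 5.} Every level-$5$ gadget is preceded by $A^1,x_1,D^1,x_3$, which can represent $a_1,b_1,a_2,b_2$. If $X\in P_5$, then $r({<}X)\le5$, so no two level-$5$ gadgets before $X$ have distinct representatives in $\{c_1,c_2\}$. That is, all level-$5$ gadgets $M_{ij}^s$ before $X$ have the same second index $j$. With $X=x_5$, if it exists, we see that all members of $P_5-x_5$ have a common second index $j_0$ (chosen arbitrarily if there are none). Symmetrically, every level-$5$ gadget is followed by $y_3,E^1,y_1,C^1$, which can represent $b_2,c_2,b_1,c_1$, so all members of $Q_5-y_5$ have a common first index $i_0$ (again arbitrary if there are none).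

Now let $i\ne i_0$ and $j\ne j_0$. The three gadgets $M_{ij}^1,M_{ij}^2,M_{ij}^3$ belong to $P_5\cup Q_5$ but neither to $P_5-x_5$ nor to $Q_5-y_5$. So all three belong to a set of at most two elements, consisting of those of $x_5$, $y_5$ that exist. This is a contradiction.
\end{proof}

The last step shows where the $12$ comes from. Seen from the left, $M_{ij}^s$ counts only through $c_j$, and seen from the right only through $a_i$. The set $P_5$ can contain all six gadgets with second index $j_0$ and one more, but then $Q_5$ can contain only the three remaining gadgets with first index $i_0$ and one more. So the middle has room for eleven gadgets of this kind, and twelve are needed to exceed it. With single-hub gadgets, three on each of three new hubs as in Example~\ref{ex:triangle}, there would be room for only eight, and nine would do.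

\begin{remark}
The additional hubs of $D^3$ and $E^3$ exclude the arrangement in which the $E$'s are on the left and the $D$'s on the right, so that $a_2$ and $c_2$ change sides. Without them the construction fails. If we had $W(D^3)=\{a_2\}$ and $W(E^3)=\{c_2\}$, then the half-layouts (with $s=1,2,3$ throughout)
\begin{align*}
&\emptyset\xrightarrow{A^1}a_1\,[A^2,A^3]\xrightarrow{B^1}a_1b_1\to a_1b_1c_2\,[E^1,E^2,E^3]\xrightarrow{F^1}a_1b_1c_2b_2\to a_1b_1c_2b_2c_1\,[M_{11}^s,M_{12}^s]\Rightarrow H,\\
&\emptyset\xrightarrow{C^1}c_1\,[C^2,C^3]\xrightarrow{B^2}c_1b_1\to c_1b_1a_2\,[D^1,D^2,D^3]\xrightarrow{F^2}c_1b_1a_2b_2\to c_1b_1a_2b_2c_2\,[M_{21}^s,M_{22}^s]\Rightarrow H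
\end{align*}
would place all gadgets, and Lemma~\ref{lem:layout} would give $\mathrm{pw}(G)\le k-1$.
\end{remark}

\section{The upper bound: no gadget can be weakened}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
By Lemma~\ref{lem:layout} it suffices to give, for each gadget $X$, two half-layouts that place every other gadget once and $X^*$ once. Write $\mathcal D$ for $D^1,D^2,D^3$, write $\mathcal E$ for $E^1,E^2,E^3$, and $\mathcal M$ for all twelve level-$5$ gadgets. By the symmetry $a\leftrightarrow c$ it is enough to treat $X$ among the $M$'s, $F$'s, $D$'s, $B$'s and $A$'s; the cases of $E$'s and $C$'s correspond to $D$'s and $A$'s.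

If $X$ has level $5$, the other eleven level-$5$ gadgets just fit. If $X$ has level $1$ or $3$, then in one of the halves a hub of type $b$ no longer has to be opened early. This leaves room to open all of $a_1,a_2,c_1,c_2$ in a set of five hubs, and at such a set all of $\mathcal M$ can be placed.

\medskip
\noindent\textbf{Case $X=M_{ij}^s$.} Let $i'\ne i$ and $j'\ne j$, and let $M'$ and $M''$ be the other two copies of $M_{ij}$.
\begin{align*}
\text{Left: }\ &\emptyset\xrightarrow{A^1}a_1\,[A^2,A^3]\xrightarrow{B^1}a_1b_1\to a_1b_1a_2\,[\mathcal D]\xrightarrow{F^1}a_1b_1a_2b_2\\
&\quad\to a_1b_1a_2b_2c_{j'}\,[M_{1j'}^1,M_{1j'}^2,M_{1j'}^3,M_{2j'}^1,M_{2j'}^2,M_{2j'}^3]\xrightarrow{M'}H\,[X^*];\\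
\text{Right: }\ &\emptyset\xrightarrow{C^1}c_1\,[C^2,C^3]\xrightarrow{B^2}c_1b_1\to c_1b_1c_2\,[\mathcal E]\xrightarrow{F^2}c_1b_1c_2b_2\\
&\quad\to c_1b_1c_2b_2a_{i'}\,[M_{i'j}^1,M_{i'j}^2,M_{i'j}^3]\xrightarrow{M''}H .
\end{align*}
The step with $M'$ opens $c_j$ and the step with $M''$ opens $a_i$; these are the only missing hubs of $M'$ and $M''$, respectively. The level-$5$ gadgets are placed at, or on steps leaving, sets of size $5$. Finally, $X^*$ is placed at $H$, which is allowed because $|H|=6=\ell(X)+1$. The level-$5$ gadgets placed are the six with second index $j'$, the three copies of $M_{i'j}$, and $M',M''$: all except $X$.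

\medskip
\noindent\textbf{Case $X=F^s$.} Let $F'$ be the other $F$.
\begin{align*}
\text{Left: }\ &\emptyset\xrightarrow{A^1}a_1\,[A^2,A^3]\xrightarrow{B^1}a_1b_1\to a_1b_1a_2\,[\mathcal D]\xrightarrow{F'}a_1b_1a_2b_2\,[X^*]\Rightarrow H;\\
\text{Right: }\ &\emptyset\xrightarrow{C^1}c_1\,[C^2,C^3]\xrightarrow{B^2}c_1b_1\to c_1b_1c_2\,[\mathcal E]\to c_1b_1c_2a_1\to c_1b_1c_2a_1a_2\,[\mathcal M]\Rightarrow H .
\end{align*}
Here $X^*$ is placed at a set of size $4=\ell(X)+1$ that contains $b_2$.

\medskip
\noindent\textbf{Case $X=D^s$.} At least one of the other two $D$'s has $W=\{a_2\}$; call one such gadget $Y$, and call the third $D$-gadget $Y'$. So $W(Y')$ is $\{a_2\}$ or $\{a_1,a_2\}$.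
\begin{align*}
\text{Left: }\ &\emptyset\xrightarrow{A^1}a_1\,[A^2,A^3]\xrightarrow{B^1}a_1b_1\to a_1b_1b_2\,[F^1,F^2]\xrightarrow{Y'}a_1b_1b_2a_2\,[X^*]\Rightarrow H;\\
\text{Right: }\ &\emptyset\xrightarrow{C^1}c_1\,[C^2,C^3]\xrightarrow{B^2}c_1b_1\to c_1b_1c_2\,[\mathcal E]\xrightarrow{Y}c_1b_1c_2a_2\to c_1b_1c_2a_2a_1\,[\mathcal M]\Rightarrow H .
\end{align*}
In the left half $a_1$ is already open, so $a_2$ is the only missing hub of $Y'$. In the right half $a_1$ is not yet open when $Y$ is placed, and this is why $Y$ must have $W(Y)=\{a_2\}$. Since $W(X)\subseteq\{a_1,a_2\}$, the gadget $X^*$ may be placed at the set $a_1b_1b_2a_2$ of size $4=\ell(X)+1$.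

\medskip
\noindent\textbf{Case $X=B^s$.} Let $B'$ be the other $B$.
\begin{align*}
\text{Left: }\ &\emptyset\xrightarrow{A^1}a_1\,[A^2,A^3]\xrightarrow{B'}a_1b_1\,[X^*]\to a_1b_1a_2\,[\mathcal D]\xrightarrow{F^1}a_1b_1a_2b_2\Rightarrow H;\\
\text{Right: }\ &\emptyset\xrightarrow{C^1}c_1\,[C^2,C^3]\to c_1a_1\to c_1a_1c_2\,[\mathcal E]\xrightarrow{F^2}c_1a_1c_2b_2\to c_1a_1c_2b_2a_2\,[\mathcal M]\Rightarrow H .
\end{align*}
Here $X^*$ is placed at a set of size $2=\ell(X)+1$ that contains $b_1$.

\medskip
\noindent\textbf{Case $X=A^s$.} Let $A'$ and $A''$ be the other two $A$'s.
\begin{align*}
\text{Left: }\ &\emptyset\to b_1\,[B^1,B^2]\xrightarrow{A'}b_1a_1\,[X^*]\to b_1a_1a_2\,[\mathcal D]\xrightarrow{F^1}b_1a_1a_2b_2\Rightarrow H;\\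
\text{Right: }\ &\emptyset\xrightarrow{C^1}c_1\,[C^2,C^3]\xrightarrow{A''}c_1a_1\to c_1a_1c_2\,[\mathcal E]\xrightarrow{F^2}c_1a_1c_2b_2\to c_1a_1c_2b_2a_2\,[\mathcal M]\Rightarrow H .
\end{align*}
Here $X^*$ is placed at a set of size $2=\ell(X)+1$ that contains $a_1$.

\medskip
In all cases, gadgets of levels $1$, $3$, $5$ are placed only at, or on steps leaving, sets of size at most $1$, $3$, $5$, respectively. The gadgets in brackets have all their hubs open: $\mathcal D$ is placed only at sets containing $a_1,a_2$, $\mathcal E$ only at sets containing $c_1,c_2$, and $\mathcal M$ only at sets containing $a_1,a_2,c_1,c_2$. Each gadget on an arrow misses exactly the hub opened by that step. So the rules hold, and in each case every gadget other than $X$ appears once.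
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rec}]
By Propositions~\ref{prop:lower} and~\ref{prop:upper}, $G$ satisfies the hypotheses of Lemma~\ref{lem:extract}, and $\sum_X|X|=8s_{k-2}+8s_{k-4}+12s_{k-6}$.
\end{proof}

\section{Comparison with the trees}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $k\ge8$. By Theorem~\ref{thm:rec}, the inequality $s_m\ge t_m$ and \eqref{eq:unroll},
\[
s_k-t_k\ \ge\ 8t_{k-2}+8t_{k-4}+12t_{k-6}-t_k\ =\ 3t_{k-6}-12\ =\ \frac{15\cdot3^{k-7}-27}{2}\ \ge\ 9\ >\ 0 .
\]
By Theorem~\ref{thm:trees}, every tree in the basis has exactly $t_k$ vertices and hence $t_k-1$ edges. A basis element with $s_k$ vertices has more vertices than these trees, and since it is connected, it has at least $s_k-1>t_k-1$ edges.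
\end{proof}

The hypothesis $k\ge8$ enters only at the end: for $k=7$ the bound $3t_1-12=-6$ is negative, and the argument gives no conclusion.

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Put $y=\lambda^2$ and $f(y)=y^3-8y^2-8y-12$, so that $f(\lambda^2)=0$. For $y>0$ the equation $f(y)=0$ is equivalent to $1=8y^{-1}+8y^{-2}+12y^{-3}$, whose right-hand side decreases from $\infty$ to $0$. So $f$ has exactly one positive root, and among positive $y$ it is negative exactly to the left of this root. For $y=3.005^2=9.030025$ we have $y^2<81.5414$, so
\[
f(y)=y^2(y-8)-8y-12<81.5414\cdot1.030025-72.2402-12<83.99-84.24<0 .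
\]
Therefore $\lambda>3.005$.

Let $c=\min_{1\le k\le6}s_k\lambda^{-k}>0$. Then $s_k\ge c\lambda^k$ for $1\le k\le6$. For $k\ge7$, Theorem~\ref{thm:rec} and induction give
\[
s_k\ \ge\ 8c\lambda^{k-2}+8c\lambda^{k-4}+12c\lambda^{k-6}\ =\ c\lambda^{k-6}\,(8\lambda^4+8\lambda^2+12)\ =\ c\lambda^k .
\]
Since $t_k<\frac56\,3^k$, we obtain $s_k/t_k\ge\frac{6c}{5}(\lambda/3)^k$. This tends to infinity exponentially fast, because $\lambda>3$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Obstruction Set Isolation For The Gate Matrix Layout Problem},
\texttt{https://github.com/jeremy24/494-graph-algos}.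
\end{thebibliography}

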